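\title{Coloring more than half of a graph with no $K_{t+1}$ minor}

\begin{abstract}
Let $\beta_t$ be the largest constant such that every $K_{t+1}$-minor-free graph on $n$ vertices has a $t$-colorable induced subgraph on at least $\beta_t n$ vertices. We prove that $\beta_t\ge\frac12+2^{-49}$ for all $t\ge1$. More precisely, let $\alpha(G)$ be the independence number of $G$ and $h(G)$ the order of its largest clique minor. We show that a bound $|V(G)|\le\lambda\,\alpha(G)\,h(G)$, valid for all graphs with some $\lambda<2$, keeps $\beta_t$ above $\frac12$ by an explicit amount that does not depend on $t$, and that the converse holds as well. The main tool is a sharp structural statement: every connected graph $X$ has a connected dominating set of at most $2\alpha(X)-1$ vertices that contains a maximum independent set.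
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, and $|G|$ is the number of vertices of $G$. A \emph{$K_m$-model} in $G$ is a family of $m$ disjoint nonempty vertex sets, the \emph{branch sets}, each inducing a connected subgraph and any two joined by an edge. The graph $G$ has $K_m$ as a minor exactly when it has a $K_m$-model. We write $h(G)$ for the largest such $m$, with $h(G)=0$ for the empty graph, so that $G$ is $K_{t+1}$-minor-free if and only if $h(G)\le t$. A set of vertices is \emph{independent} if it spans no edge, and $\alpha(G)$ is the largest size of an independent set. A set $F\subseteq V(G)$ is \emph{$k$-colorable} if the induced subgraph $G[F]$ is properly $k$-colorable, that is, if $F$ is a union of $k$ independent sets.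

Hadwiger's conjecture asserts that every graph with $h(G)\le t$ is $t$-colorable. One way to measure how much of it can be proved is to insist on exactly $t$ colors and to ask how many vertices can receive one. For $t\ge1$ let
\[
\beta_t=\inf_G\ \frac{\max\{|F| : F\subseteq V(G)\text{ is $t$-colorable}\}}{|G|},
\]
where the infimum is over all nonempty graphs $G$ with $h(G)\le t$. Then $\beta_t\le 1$, with equality exactly when Hadwiger's conjecture holds for $t$. A graph with $h(G)\le1$ has no edges, and a graph with $h(G)\le 2$ is a forest, so $\beta_1=\beta_2=1$; it is known that $\beta_t=1$ for $1\le t\le5$. For general $t$ it is known that every graph with $h(G)\le t$ has a $t$-colorable set containing more than half of the vertices, and that for $t>10$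
\begin{equation}\label{eq:known}
\beta_t\ \ge\ \frac12+\frac1{(2-c)t}-\frac1{2(2-c)^2t^2},\qquad c=\frac{80-\sqrt{5392}}{126}.
\end{equation}
This lower bound tends to $\frac12$ as $t\to\infty$, while the conjecture predicts the value $1$. One therefore expects a positive answer to the following question from \cite{TwoProblems}:
\begin{quote}
\emph{Is there a $\delta>0$ such that $\beta_t\ge\frac12+\delta$ for all $t\ge1$?}
\end{quote}
We prove that there is.

The constant $\frac12$ is tied to a bound on independent sets. If half of the vertices of $G$ can be colored with $h(G)$ colors, then the largest color class shows that $|G|\le2\,\alpha(G)\,h(G)$, which is the Duchet--Meyniel bound. A positive answer to the question improves the factor $2$ in the same way, so such an improvement is the least that a proof needs. We give it a name.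

\begin{definition}
A number $\lambda\in[1,2)$ is \emph{admissible} if $|G|\le\lambda\,\alpha(G)\,h(G)$ for every graph $G$.
\end{definition}

No $\lambda<1$ can satisfy this inequality, since $|K_m|=m=\alpha(K_m)\,h(K_m)$. Admissible numbers exist by the following theorem of Balogh and Kostochka \cite{BK}, which extends a theorem of Fox \cite{Fox}.

\begin{theorem}[\cite{BK}]\label{thm:BK}
Every graph $G$ with $n$ vertices and independence number $\alpha$ satisfies $h(G)\ge n/((2-c)\alpha)$, where $c$ is the constant in \eqref{eq:known}.
\end{theorem}

We have $c>\frac1{19.2}$, because $80-\frac{126}{19.2}=73.4375$ and $73.4375^2>5393$. Hence $\lambda=2-\frac1{19.2}$ is admissible. Our main result converts any admissible number into a uniform bound on $\beta_t$.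

\begin{theorem}\label{thm:main}
Let $\lambda\in[1,2)$ be admissible and put $a=\frac{2-\lambda}{\lambda}\in(0,1]$. Then for every $t\ge1$
\[
\beta_t\ \ge\ \frac12+\frac{a\,2^{-1/a}}{48}.
\]
In particular, $\lambda=2-\frac1{19.2}$ gives $1/a=37.4$ and $\beta_t\ge\frac12+2^{-49}$ for all $t\ge1$.
\end{theorem}

We do not claim that $2^{-49}$ is optimal. Fox's earlier bound $h(G)>0.504\,n/\alpha$ also yields an admissible number, and with it a smaller $\delta$. The passage from $\lambda$ to $\delta$ can be reversed.

\begin{theorem}\label{thm:equiv}
We have $\inf_t\beta_t>\frac12$ if and only if some $\lambda<2$ is admissible. Moreover, if $\delta>0$ and $\beta_t\ge\frac12+\delta$ for all $t$, then $\lambda=\frac2{1+2\delta}$ is admissible.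
\end{theorem}

The key tool is a statement about arbitrary connected graphs. A set $D\subseteq V(X)$ is \emph{dominating} in $X$ if every vertex outside $D$ has a neighbor in $D$, and \emph{connected} if $X[D]$ is connected.

\begin{theorem}\label{thm:dom}
Every connected nonempty graph $X$ has a connected dominating set $D$ that contains a maximum independent set of $X$ and satisfies $|D|\le2\alpha(X)-1$. The bound $2\alpha(X)-1$ is best possible.
\end{theorem}

Section~\ref{sec:idea} deduces Theorem~\ref{thm:equiv} from Theorem~\ref{thm:main} and explains the coloring strategy on a numerical example. Section~\ref{sec:dom} proves Theorem~\ref{thm:dom}, Section~\ref{sec:peel} turns it into a coloring procedure, and Section~\ref{sec:two} proves Theorem~\ref{thm:main}.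

\section{From independent sets to colorings}\label{sec:idea}

We use two properties of $h$ throughout. If $G'$ is a subgraph of $G$, then $h(G')\le h(G)$. And the union of the branch sets of a model is connected, so $h(G)$ is the maximum of $h(X)$ over the components $X$ of a nonempty graph $G$.

\begin{proof}[Proof of Theorem~\ref{thm:equiv} from Theorem~\ref{thm:main}]
If some $\lambda<2$ is admissible, then Theorem~\ref{thm:main} gives $\inf_t\beta_t>\frac12$. Conversely, suppose that $\beta_t\ge\frac12+\delta$ for all $t$, with $\delta>0$. As $\beta_t\le1$, we have $\delta\le\frac12$, so $\frac2{1+2\delta}\in[1,2)$. Let $G$ be a nonempty graph and $t=h(G)\ge1$. Then $G$ has a $t$-colorable set of at least $(\frac12+\delta)|G|$ vertices, and its largest color class gives $\alpha(G)\ge(\frac12+\delta)|G|/t$. This says $|G|\le\frac2{1+2\delta}\,\alpha(G)\,h(G)$, and for the empty graph both sides are $0$.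
\end{proof}

The other direction must produce $t$ disjoint independent sets from the existence of a single large one. There are two natural ways to iterate.

\subsection*{Greedy coloring}
Let $\lambda$ be admissible and $h(G)\le t$. Remove a maximum independent set, $t$ times in a row. Each intermediate graph $G'$ has $h(G')\le t$, so $\alpha(G')\ge|G'|/(\lambda t)$, and the uncolored fraction at the end is at most $(1-\frac1{\lambda t})^t\le\exp(-1/\lambda)$. Thus $\beta_t\ge1-\exp(-1/\lambda)$, which exceeds $\frac12$ exactly when $\lambda<1/\ln2=1.44\ldots$. The value $2-\frac1{19.2}$ is far outside this range. The weakness of the procedure is that the graph shrinks while the bound on $h$ does not, so the guaranteed color classes become smaller.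

\subsection*{Peeling}
The bound on $h$ does drop if we remove a connected dominating set from each component, because such a set can serve as an extra branch set (Lemma~\ref{lem:drop}). By Theorem~\ref{thm:dom} we can remove about $2\alpha(X)$ vertices from each component $X$, color $\alpha(X)$ of them with one color, and discard the others. After $j$ rounds we have $h\le t-j$, so the next round removes at least a fraction $\gamma/(t-j)$ of what is left, where
\[
\gamma=\frac2\lambda=1+a\in(1,2].
\]
We ignore errors of order $1/t$ for the rest of this section. After $\kappa t$ rounds the surviving fraction is at most $(1-\kappa)^\gamma$, and half of the removed vertices are colored (Lemma~\ref{lem:peel}). So $\kappa t$ colors cover a fraction of at least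
\[
\varphi(\kappa)=\tfrac12\bigl(1-(1-\kappa)^\gamma\bigr)
\]
of any graph with $h\le t$. Running the procedure to the end gives $\varphi(1)=\frac12$ whatever $\lambda$ is. What $\lambda<2$ changes is the speed: the last $ut$ colors add only $\frac12u^\gamma$ to the guarantee, and for small $u$ this is much less than $u$.

\subsection*{Two passes}
These last colors are better spent on the discarded vertices, which may form half of the graph. We peel with $(1-u)t$ colors, put all uncolored vertices back, and peel the graph they induce with the remaining $ut$ colors. If the first pass colors a fraction $f\ge\varphi(1-u)$, the total is at least $f+\varphi(u)(1-f)$. This is increasing in $f$, so the worst case is $f=\varphi(1-u)$.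

\begin{example}
Suppose that $\lambda=\frac32$ were admissible. Greedy coloring guarantees only $1-\exp(-\frac23)<\frac12$, since $\frac23<\ln2$. Here $\gamma=\frac43$; take $u=\frac18$. The first pass colors $\varphi(\frac78)=\frac12(1-\frac1{16})=\frac{15}{32}$ of the graph, a loss of $\frac1{32}$ against $\frac12$. The second pass colors a fraction $\varphi(\frac18)>\frac12(1-\frac78)=\frac1{16}$ of the remaining $\frac{17}{32}$. The total exceeds $\frac{15}{32}+\frac{17}{512}=\frac{257}{512}$.
\end{example}

In general the first pass loses $\frac12u^\gamma$, and for small $u$ the second gains about $\frac12\gamma u\cdot\frac12$. The difference $\frac14\gamma u-\frac12u^\gamma$ has derivative $\frac14\gamma(1-2u^a)$, so it is largest at $u=2^{-1/a}$, where it equals $\frac14a\,2^{-1/a}$. This is the source of the expression in Theorem~\ref{thm:main}. The strict inequality $\lambda<2$ is essential: with $\gamma=1$ we would have $\varphi(\kappa)=\kappa/2$, and two passes would guarantee only $\frac{1-u}2+\frac u2\cdot\frac{1+u}2=\frac12-\frac14u(1-u)$.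

\section{Connected dominating sets containing a maximum independent set}\label{sec:dom}

An independent set is maximal under inclusion if and only if it is dominating. So in Theorem~\ref{thm:dom} domination is automatic, and the problem is to connect a large independent set cheaply. The cheapest connection between two of its vertices is a common neighbor, which suggests the following object. For an independent set $I$ of $X$, the \emph{link graph} $H(I)$ is the multigraph on the vertex set $I$ that has an edge $ii'$ \emph{labeled} $w$ for every vertex $w\notin I$ and every pair $i\ne i'$ of neighbors of $w$ in $I$.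

\begin{lemma}\label{lem:link}
Let $X$ be a connected nonempty graph.
\begin{enumerate}
\item[(a)] There is a maximal independent set $I$ of $X$ whose link graph $H(I)$ is connected.
\item[(b)] Let $I$ be such a set and $Y$ a spanning tree of $H(I)$. Every set $D\subseteq V(X)$ that contains $I$ and the labels of all edges of $Y$ is connected and dominating.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $N[I]$ for the set of vertices that lie in $I$ or have a neighbor in $I$. Start with $I=\{v\}$ for any vertex $v$. While $N[I]\ne V(X)$, take a path from $I$ to a vertex outside $N[I]$, which exists because $X$ is connected. Let $y$ be its first vertex outside $N[I]$ and $w$ the predecessor of $y$. Then $w\in N[I]$, and $w\notin I$ since otherwise $y\in N[I]$. So $w$ is adjacent to $y$ and to some $i\in I$. Add $y$ to $I$; the set stays independent because $y\notin N[I]$. The process ends with an independent dominating set $I$. The vertex $w$ found when $y$ was added has a neighbor in this final set, so it does not belong to it, and $iy$ is an edge of $H(I)$ labeled $w$. Thus every vertex of $I$ other than $v$ is joined in $H(I)$ to a vertex added earlier, and $H(I)$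 is connected.

(b) The set $D$ is dominating because $I$ is. The label of an edge of $Y$ lies in $D$ and is adjacent to both ends of that edge, so all of $I$ lies in one component of $X[D]$. Every vertex of $D\setminus I$ has a neighbor in $I$, so it lies in the same component.
\end{proof}

A spanning tree of $H(I)$ has $|I|-1$ edges, so Lemma~\ref{lem:link} gives a connected dominating set of at most $2|I|-1$ vertices containing $I$. More than half of this set is independent, but $I$ may be small: in a star, starting from the center gives $|I|=1$. Admissibility bounds $\alpha(X)$ from below and says nothing about $|I|$, so peeling needs a \emph{maximum} independent set. Starting from a maximum independent set $T$ and connecting it afterwards fails too, as the next example shows. The example also contains the remedy.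

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25, v/.style={circle,draw,inner sep=2.2pt}]
\node[v,fill=black,label={[label distance=4pt]below:$p_1$}] (p1) at (0,0) {};
\node[v,label={[label distance=4pt]below:$p_2$}] (p2) at (1,0) {};
\node[v,fill=black,label={[label distance=4pt]below:$p_3$}] (p3) at (2,0) {};
\node[v,label={[label distance=4pt]above:$p_4$}] (p4) at (2.5,0.8) {};
\node[v,label={[label distance=4pt]below:$p_5$}] (p5) at (3,0) {};
\node[v,fill=black,label={[label distance=4pt]below:$p_6$}] (p6) at (4,0) {};
\node[v,label={[label distance=4pt]right:$p_7$}] (p7) at (5,0.5) {};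
\node[v,label={[label distance=4pt]right:$p_8$}] (p8) at (5,-0.5) {};
\draw (p1)--(p2)--(p3)--(p4)--(p5)--(p6)--(p7) (p3)--(p5) (p6)--(p8);
\foreach \p in {p1,p4,p7,p8} \node[draw,rectangle,inner sep=5.5pt] at (\p) {};
\end{tikzpicture}
\caption{A graph with independence number $4$. The black vertices form a maximal independent set $I$ that can be connected by adding two vertices. The boxed vertices form a maximum independent set $T$ whose only connected superset is the whole graph. Deleting $p_4$ leaves a connected dominating set of $7=2\cdot4-1$ vertices that contains the maximum independent set $\{p_1,p_3,p_7,p_8\}$.}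
\label{fig:ex}
\end{figure}

\begin{example}\label{ex:exchange}
Let $X$ be the graph in Figure~\ref{fig:ex}. It is covered by the four cliques $\{p_1,p_2\}$, $\{p_3,p_4,p_5\}$, $\{p_6,p_7\}$, $\{p_8\}$, and $T=\{p_1,p_4,p_7,p_8\}$ is independent, so $\alpha(X)=4$. Deleting any one of $p_2,p_3,p_5,p_6$ separates $p_1$ from $p_7$, so a connected set containing $T$ has all $8>2\alpha(X)-1$ vertices. (In $X-p_8$ the same argument forces $7=3\alpha-2$ vertices on the maximum independent set $\{p_1,p_4,p_7\}$.)

The process of Lemma~\ref{lem:link} started at $p_1$ gives $I=\{p_1,p_3,p_6\}$, and $H(I)$ is a path with labels $p_2$ and $p_5$. The sets $I$ and $T$ differ in two places that do not interact. Trading $p_3$ for $p_4$ does not enlarge the independent set, so we do not make this trade. Trading $p_6$ for $p_7$ and $p_8$ enlarges it by one. This raises the allowed size of $D$ by two, and it costs two vertices if we keep $p_6$ in $D$ as a connector. The result is $D=V(X)\setminus\{p_4\}$.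
\end{example}

The proof follows this pattern. We keep $I$ as a skeleton that makes $D$ connected and dominating, split the difference between $I$ and $T$ into independent trades, and make only the profitable ones.

\begin{proof}[Proof of Theorem~\ref{thm:dom}]
Let $I$ be as in Lemma~\ref{lem:link}(a), let $H=H(I)$, and let $T$ be a maximum independent set of $X$.

\emph{The trades.} Let $B$ be the bipartite graph with parts $I\setminus T$ and $T\setminus I$ formed by the edges of $X$ between these two sets. For a component $C$ of $B$ put
\[
R_C=C\cap I,\qquad T_C=C\cap T,\qquad x_C=|T_C|-|R_C|.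
\]
Every $R_C$ is nonempty. Indeed, a vertex $u\in T\setminus I$ has a neighbor in $I$ since $I$ is dominating, and this neighbor is not in $T$ since $T$ is independent; so $u$ has a neighbor in $B$. Let $\mathcal P$ be the set of components with $x_C\ge1$, and put
\[
I'=\Bigl(I\setminus\bigcup_{C\in\mathcal P}R_C\Bigr)\cup\bigcup_{C\in\mathcal P}T_C .
\]

\emph{The set $I'$ is a maximum independent set.} The two parts of $I'$ lie in $I$ and in $T$, so an edge inside $I'$ would join some $i\in I\setminus\bigcup_{\mathcal P}R_C$ to some $u\in T_C$ with $C\in\mathcal P$. Then $i\notin T$, because $u\in T$. So $iu$ is an edge of $B$, which puts $i$ in $R_C$, a contradiction. Hence $I'$ is independent. The sum of $x_C$ over all components of $B$ is $|T\setminus I|-|I\setminus T|=|T|-|I|$, and the components outside $\mathcal P$ have $x_C\le0$. Therefore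
\[
|I'|=|I|+\sum_{C\in\mathcal P}x_C\ \ge\ |I|+\sum_{\text{all }C}x_C=\alpha(X).
\]
Equality must hold, and so
\begin{equation}\label{eq:gain}
\sum_{C\in\mathcal P}x_C=\alpha(X)-|I|.
\end{equation}

\emph{The spanning tree.} Adding all of $T_C$ to $D$ costs $|T_C|$ vertices, which may be far more than $2x_C$. The saving comes from using these vertices as labels. Let $C\in\mathcal P$. A path in $C$ between two vertices of $R_C$ alternates between $R_C$ and $T_C$, and each of its vertices in $T_C$ is the label of an edge of $H$ between its two neighbors on the path. So the edges of $H$ inside $R_C$ with labels in $T_C$ form a connected graph on $R_C$. Choose a spanning tree of it, with $|R_C|-1$ edges. The sets $R_C$ are disjoint, so these trees together form a forest in $H$. A forest in a connected multigraph extends to a spanning tree; extend ours to a spanning tree $Y$ of $H$, and let $L$ be the set of labels of the added edges. Since $Y$ has $|I|-1$ edges,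
\[
|L|\le|I|-1-\sum_{C\in\mathcal P}(|R_C|-1).
\]

\emph{The set $D$.} Put $D=I\cup L\cup\bigcup_{C\in\mathcal P}T_C$. It contains $I'$. It also contains $I$ and all labels of $Y$, so it is connected and dominating by Lemma~\ref{lem:link}(b). Each trade adds $|T_C|$ vertices and saves $|R_C|-1$ labels, a net cost of $x_C+1$. This is at most $2x_C$ exactly because $x_C\ge1$. With \eqref{eq:gain},
\[
|D|\le2|I|-1+\sum_{C\in\mathcal P}(x_C+1)\le2|I|-1+2\sum_{C\in\mathcal P}x_C=2\alpha(X)-1 .
\]

\emph{Sharpness.} Let $X$ be the path on $2k-1$ vertices. Deleting either end leaves a path whose vertices are covered by $k-1$ edges, so an independent set that misses an end has at most $k-1$ vertices, and $\alpha(X)\le k$. Taking every other vertex shows $\alpha(X)=k$. Every maximum independent set therefore contains both ends, and its only connected superset is the whole path, which has $2\alpha(X)-1$ vertices.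
\end{proof}

\section{Peeling}\label{sec:peel}

\begin{lemma}\label{lem:drop}
If $D$ is a nonempty connected dominating set in $X$, then $h(X-D)\le h(X)-1$.
\end{lemma}

\begin{proof}
Take a $K_m$-model in $X-D$ with $m=h(X-D)$. Every branch set contains a vertex, and this vertex has a neighbor in $D$. Adding $D$ as a branch set gives a $K_{m+1}$-model in $X$.
\end{proof}

Peeling needs two estimates on the set removed from a component $X$: it must have at most $2\alpha(X)$ vertices, so that half of it is colored, and it must be large, so that the graph shrinks fast. Theorem~\ref{thm:dom} gives only the first. We obtain both by padding the set to exactly $2\alpha(X)$ vertices when $X$ has that many.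

\begin{lemma}\label{lem:peel}
Let $G$ be a graph with $n$ vertices and $h(G)\le t$, and let $0\le k\le t-1$. There are a $k$-colorable set $F\subseteq V(G)$ and an induced subgraph $G_k$ of $G$, disjoint from $F$, such that $N_k=|G_k|$ satisfies:
\begin{enumerate}
\item[(a)] $h(G_k)\le t-k$ and $|F|\ge\frac12(n-N_k)$;
\item[(b)] if $\lambda\in[1,2)$ is admissible and $\gamma=2/\lambda$, then $N_k\le\bigl(\frac{t-k+1}{t+1}\bigr)^\gamma n$, and hence
\[
|F|\ge\frac12\Bigl(1-\Bigl(\frac{t-k+1}{t+1}\Bigr)^{\gamma}\Bigr)n .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
We construct induced subgraphs $G=G_0\supseteq G_1\supseteq\dots\supseteq G_k$ with $h(G_j)\le t-j$, and write $N_j=|G_j|$. Let $j\le k-1$ and suppose that $G_j$ is given. For each component $X$ of $G_j$, Theorem~\ref{thm:dom} gives a connected dominating set $D_X$ with $|D_X|\le2\alpha(X)-1$ that contains an independent set $S_X$ of size $\alpha(X)$. Add arbitrary vertices of $X$ to $D_X$ to obtain a set $D_X^+$ with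
\[
|D_X^+|=\min\{2\alpha(X),|X|\}.
\]
It is still dominating, and it is still connected because each added vertex has a neighbor in $D_X$. Put $S_j=\bigcup_XS_X$ and $G_{j+1}=G_j-\bigcup_XD_X^+$.

The set $S_j$ is independent in $G$, since $G_j$ is an induced subgraph and there are no edges between its components. Every component of $G_{j+1}$ lies in some $X-D_X^+$, and $h(X-D_X^+)\le h(X)-1\le t-j-1$ by Lemma~\ref{lem:drop}. So $h(G_{j+1})\le t-j-1$; if $G_{j+1}$ is empty this holds because $t-j-1\ge0$. Finally
\[
|S_j|=\sum_X\alpha(X)\ge\frac12\sum_X|D_X^+|=\frac12(N_j-N_{j+1}).
\]
The sets $S_0,\dots,S_{k-1}$ are disjoint from each other and from $G_k$. Their union $F$ is $k$-colorable, and summing the last inequality gives (a).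

For (b), let $j\le k-1$ and let $X$ be a component of $G_j$. Admissibility gives $|X|\le\lambda\,\alpha(X)(t-j)$, that is, $2\alpha(X)\ge\gamma|X|/(t-j)$. Since $k\le t-1$ and $\lambda\ge1$, we have $t-j\ge2\ge\gamma$, so also $|X|\ge\gamma|X|/(t-j)$. Both terms of the minimum obey the same bound, so $|D_X^+|\ge\gamma|X|/(t-j)$. Summing over the components and using $1-y\le\exp(-y)$, we get $N_{j+1}\le N_j\exp(-\gamma/(t-j))$. As $j$ runs from $0$ to $k-1$, the number $i=t-j$ runs from $t$ down to $t-k+1$, and $\frac1i\ge\int_i^{i+1}\frac{dy}y$. Hence
\[
N_k\le n\exp\Bigl(-\gamma\sum_{i=t-k+1}^t\frac1i\Bigr)\le n\exp\Bigl(-\gamma\ln\frac{t+1}{t-k+1}\Bigr).\qedhere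
\]
\end{proof}

The computation in Section~\ref{sec:idea} ignored errors of order $1/t$, and these outweigh the gain when $t$ is small compared with $2^{1/a}/a$. For such $t$ we need a bound of the form $\frac12+\Omega(1/t)$; coloring more than half of each individual graph does not bound the infimum $\beta_t$ away from $\frac12$. The next lemma peels with $t-1$ colors and chooses where to spend the last one: on the surviving graph if it is large, and otherwise on the best independent set among all uncolored vertices. It uses no admissible number.

\begin{lemma}\label{lem:small}
For all $t\ge1$ we have $\beta_t\ge\frac12+\frac1{8t}$.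
\end{lemma}

\begin{proof}
Let $G$ be a graph with $n$ vertices and $h(G)\le t$. Apply Lemma~\ref{lem:peel}(a) with $k=t-1$ and write $N=N_{t-1}$.

\emph{First option.} Since $h(G_{t-1})\le1$, the graph $G_{t-1}$ has no edges, and all of it can receive the last color. This colors at least $\frac12(n-N)+N=\frac n2+\frac N2$ vertices. In particular, every graph $G'$ with $h(G')\le t$ has a $t$-colorable set containing at least half of its vertices, and the largest color class gives $\alpha(G')\ge|G'|/(2t)$.

\emph{Second option.} Give the last color to a maximum independent set of $G'=G-F$. This colors at least $|F|+\frac{n-|F|}{2t}$ vertices. The expression is increasing in $|F|$, and $|F|\ge\frac12(n-N)$, so it is at least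
\[
\frac{n-N}2+\frac{n+N}{4t}\ \ge\ \frac n2+\frac n{4t}-\frac N2 .
\]

If $N\ge\frac n{4t}$, the first option colors at least $\frac n2+\frac n{8t}$ vertices. If $N<\frac n{4t}$, the second option does.
\end{proof}

\section{Two passes}\label{sec:two}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $\gamma=2/\lambda=1+a$ and $s=2^{-1/a}$. Then $s^a=\frac12$, and $s\le\frac12$ because $a\le1$. We must show $\beta_t\ge\frac12+\frac{as}{48}$.

\emph{Small $t$.} If $t+1\le\frac6{as}$, then $\frac1{8t}>\frac1{8(t+1)}\ge\frac{as}{48}$, and Lemma~\ref{lem:small} gives the claim.

\emph{Large $t$: the split of the palette.} Let $t+1>\frac6{as}$, so that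
\begin{equation}\label{eq:large}
\frac1{t+1}<\frac{as}6\qquad\text{and}\qquad s(t+1)>\frac6a\ge6 .
\end{equation}
We reserve about $st$ colors for the second pass, namely $r=\lfloor s(t+1)\rfloor-1$. Since $\frac13s(t+1)>2$ and $s\le\frac12$,
\[
\frac23s(t+1)\le s(t+1)-2\le r\le s(t+1)-1\le\frac{t+1}2-1\le t-1 .
\]
In particular $1\le r\le t-1$, so Lemma~\ref{lem:peel} applies with $k=t-r$ and with $k=r$. The ratio $\frac{t-k+1}{t+1}$ in that lemma equals $x$ for $k=t-r$ and $1-u$ for $k=r$, where
\[
x=\frac{r+1}{t+1},\qquad u=\frac r{t+1}.
\]
The bounds on $r$ give
\begin{equation}\label{eq:xu}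
\frac23s\le u\le x\le s\le\frac12,\qquad x-u=\frac1{t+1}.
\end{equation}

\emph{The two passes.} Let $G$ be a nonempty graph with $n$ vertices and $h(G)\le t$. Lemma~\ref{lem:peel}(b) for $G$ with $k=t-r$ gives a $(t-r)$-colorable set $F_1$ with $|F_1|\ge\frac12(1-x^\gamma)n$. The graph $G-F_1$ satisfies $h(G-F_1)\le t$, so Lemma~\ref{lem:peel}(b) for $G-F_1$ with $k=r$ gives an $r$-colorable set $F_2$, disjoint from $F_1$, with
\[
|F_2|\ge\frac q2\,(n-|F_1|),\qquad q=1-(1-u)^\gamma\in[0,1].
\]
With disjoint palettes, $F_1\cup F_2$ is $t$-colorable. Since $1-\frac q2>0$, we may insert the lower bound for $|F_1|$: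
\begin{align*}
|F_1\cup F_2|&\ge\Bigl(1-\frac q2\Bigr)|F_1|+\frac{qn}2
\ \ge\ \frac n2\Bigl[\Bigl(1-\frac q2\Bigr)(1-x^\gamma)+q\Bigr]\\
&=\frac n2\Bigl[1+\frac q2-x^\gamma+\frac q2\,x^\gamma\Bigr]\ \ge\ \frac n2\Bigl[1+\frac q2-x^\gamma\Bigr].
\end{align*}

\emph{Loss and gain.} The loss satisfies $x^\gamma=x\cdot x^a\le x\,s^a=\frac x2$. For the gain, the function $y\mapsto y^a$ is concave because $0<a\le1$, so it lies below its tangent at $y=1$, and $(1-u)^a\le1-au$. Hence
\[
q=1-(1-u)(1-u)^a\ge1-(1-u)(1-au)=u+au(1-u).
\]
The term $u$ cancels the loss up to the rounding error $x-u$, and the term $au(1-u)$, which is positive only because $\lambda<2$, is the profit. By \eqref{eq:xu} it is at least $a\cdot\frac23s\cdot\frac12=\frac{as}3$. With \eqref{eq:large},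
\[
\frac{|F_1\cup F_2|}n\ge\frac12+\frac{q-x}4\ge\frac12+\frac14\Bigl[au(1-u)-\frac1{t+1}\Bigr]\ge\frac12+\frac14\Bigl[\frac{as}3-\frac{as}6\Bigr]=\frac12+\frac{as}{24}.
\]
So $\beta_t\ge\frac12+\frac{as}{48}$ for large $t$ as well.

\emph{The numerical value.} For $\lambda=2-\frac1{19.2}$, which is admissible by Theorem~\ref{thm:BK}, we have $\frac1a=\frac\lambda{2-\lambda}=2\cdot19.2-1=37.4$. Since $37.4\cdot48=1795.2<2^{11}$,
\[
\frac{as}{48}=\frac{2^{-37.4}}{37.4\cdot48}>2^{-48.4}>2^{-49}.\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{BK}
J.~Balogh and A.~V.~Kostochka, \emph{Large minors in graphs with given independence number}, Discrete Math. 311 (2011).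

\bibitem{Fox}
J.~Fox, \emph{Complete minors and independence number}, SIAM J. Discrete Math. 24 (2010).

\bibitem{TwoProblems}
\emph{Two Problems in Graph Theory},
\texttt{http://etheses.lse.ac.uk/4188/1/}\allowbreak\texttt{Ku\%C4\%8Dera\_\_Two-problems-graph-theory.pdf}

\end{thebibliography}
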